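# Normal derivatives of Dirichlet eigenfunctions at the boundary, by a truncated complex dilation

## 1. Dilations of the half-space, real and imaginary

Write $\mathbb R^n_+=\{z\in\mathbb R^n: z_n>0\}$ and $H^1_0=H^1_0(\mathbb R^n_+)$. Inner products are linear in the first slot. Let $A$ be a field of real symmetric positive definite matrices and $W$ a real function, both smooth on $\overline{\mathbb R^n_+}$, with $A-I$ and $W$ compactly supported and $A(0)=I$. For $s\ge 0$ put $A_s(z)=A(sz)$, $W_s(z)=s^2W(sz)$, and on $H^1_0$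
$$\mathfrak q_s(u,w)=\int_{\mathbb R^n_+}\big(A_s\partial u\cdot\partial\bar w+W_su\bar w\big)\,dz. \tag{1}$$
A small $s$ means a strong magnification at the origin, and $\mathfrak q_0$ is the form of the flat Dirichlet Laplacian. For example, near a boundary point of the unit disc, with arc length $x_1$ and distance to the boundary $x_2$, the metric is $(1-x_2)^2dx_1^2+dx_2^2$, so $A=\operatorname{diag}((1-x_2)^{-2},1)$ near $0$, and $A_s=\operatorname{diag}((1-sz_2)^{-2},1)$ there. This is the same matrix for a disc of radius $1/s$.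

The dilations $U_\theta u(z)=e^{n\theta/2}u(e^\theta z)$, $\theta\in\mathbb R$, are unitary on $L^2(\mathbb R^n_+)$, satisfy $U_{\theta}U_h=U_{\theta+h}$, and are bounded on $H^1_0$; on $H^{-1}$ they act by duality, $\langle U_\theta f,w\rangle=\langle f,U_\theta^{-1}w\rangle$. Since $U_\theta^{-1}u(z)=e^{-n\theta/2}u(e^{-\theta}z)$, the substitution $z=e^\theta y$ gives
$$\mathfrak q_s(\theta)(u,w):=\mathfrak q_s(U_\theta^{-1}u,U_\theta^{-1}w)=\int\big(e^{-2\theta}A(se^\theta y)\partial u\cdot\partial\bar w+s^2W(se^\theta y)u\bar w\big)dy=e^{-2\theta}\mathfrak q_{se^\theta}(u,w). \tag{2}$$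
So a dilation moves us along the family $(\mathfrak q_s)$. Let $\mathfrak q_s^{(j)}=\partial_\theta^j\mathfrak q_s(\theta)|_{\theta=0}$. The object on which everything turns is the *truncated imaginary dilation*
$$\mathfrak q_{s,\beta}=\sum_{j\le M}\frac{(i\beta)^j}{j!}\,\mathfrak q^{(j)}_s,\qquad \beta>0\text{ small}, \tag{3}$$
that is, the Taylor polynomial of $\theta\mapsto\mathfrak q_s(\theta)$ evaluated at $\theta=i\beta$.

In the flat case $\mathfrak q_0(\theta)=e^{-2\theta}\mathfrak q_0$, so $\mathfrak q_{0,\beta}=c_M(\beta)\mathfrak q_0$ with $c_M(\beta)=\sum_{j\le M}(-2i\beta)^j/j!=e^{-2i\beta}+O(\beta^{M+1})$. The half-line $[0,\infty)$ has been rotated by about $-2\beta$. The energy $1$, which is in the middle of the spectrum of the flat Laplacian, is now at distance of order $\beta$ from the rotated spectrum, and $\mathfrak q_{0,\beta}-1:H^1_0\to H^{-1}$ is invertible with inverse of size $O(1/\beta)$.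

Here is what this is for. Let $P_s$ be the self-adjoint operator of $\mathfrak q_s$. We shall arrange that $P_1$ agrees, near the origin and up to conjugation, with the Laplacian of a given manifold near a given boundary point. By (2), the behavior of $P_1$ at frequency $\lambda$ is that of $P_{1/\lambda}$ at frequency $1$. So if a suitable local spectral density of $P_s$ at energy $1$ is a smooth function of $s$ down to $s=0$, then its Taylor expansion in $s=1/\lambda$ is an asymptotic expansion as $\lambda\to\infty$. The truncated dilation proves this smoothness, and it asks only that $A$ and $W$ be smooth.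

## 2. Sums of squares of normal derivatives

Let $N$ be a compact $n$-dimensional Riemannian manifold with smooth boundary $\partial N\neq\emptyset$, $\Delta_N\ge0$ its Dirichlet Laplacian, and $\{e_j\}$ a complete $L^2(N)$-orthonormal basis of real eigenfunctions,
$$\Delta_Ne_j=\mu_j^2e_j\ \text{ in }N^\circ,\qquad e_j=0\ \text{ on }\partial N,\qquad 0<\mu_1^2\le\mu_2^2\le\dots .$$
Near $\partial N$ describe a point by its nearest boundary point and its distance to $\partial N$. Let $\partial^k/\partial\nu^k$ be the $k$-th derivative in the normal variable of this chart, in the direction of the unit outward normal $\nu$, evaluated on $\partial N$. The question, posed in "Derivatives of Spectral Function and Sobolev Norms of Eigenfunctions on a Closed Riemannian Manifold" (http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1389-7.pdf), is whether for every integer $k\ge0$ there are nonnegative constants $C_{n,k}$, depending only on $n$ and $k$, such that for every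 such $N$
$$\sum_{\mu_j\le\lambda}\Big|\frac{\partial^ke_j(x)}{\partial\nu^k}\Big|^2=C_{n,k}\lambda^{n+2k}+O(\lambda^{n+2k-1}),\qquad\lambda\to\infty,\ x\in\partial N. \tag{4}$$
A result of Ozawa covers $k=1$ for bounded regions in $\mathbf R^n$ with a weaker remainder: the sum equals $\frac{\lambda^{n+2}}{(4\pi)^{n/2}\Gamma(2+n/2)}+o(\lambda^{n+2})$.

The answer is yes, with
$$C_{n,k}=\frac2{(2\pi)^n}\int_{|\xi|\le1}\xi_n^{2k}d\xi=\frac{2\,\Gamma(k+\frac12)}{\sqrt\pi\,(4\pi)^{n/2}\,\Gamma(k+1+\frac n2)}\ \ (k\text{ odd}),\qquad C_{n,k}=0\ \ (k\text{ even}). \tag{5}$$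

To state the results we fix coordinates. For $x_0\in\partial N$ let $x=(x',x_n)$, where $x_n\ge0$ is the distance to $\partial N$ and $x'$ are Riemannian normal coordinates on $\partial N$, centered at $x_0$, of the nearest boundary point. Then $g_{in}=\delta_{in}$, $g_{ij}(0)=\delta_{ij}$, and $\partial_\nu^k=(-1)^k\partial_{x_n}^k$ at $x_0$. By compactness the chart exists on $\{|x|<r_0,\ x_n\ge0\}$ with $r_0$ and the bounds on all derivatives of $g$ uniform in $x_0$.

For a differential operator $B=\sum_{|\alpha|\le k}b_\alpha(x)\partial^\alpha$ with smooth coefficients near $\partial N$, written in the chart at $x_0$, put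
$$b(\xi)=\sum_{|\alpha|=k}b_\alpha(0)(i\xi)^\alpha,\qquad b_{odd}(\xi)=\tfrac12\big(b(\xi',\xi_n)-b(\xi',-\xi_n)\big).$$
For instance $B=\partial_{x_n}^k$ has $b=(i\xi_n)^k$, so $b_{odd}=b$ for odd $k$ and $b_{odd}=0$ for even $k$. A tangential $B=\partial_{x_1}$ has $b_{odd}=0$, as it should, because $e_j$ vanishes on $\partial N$.

**Theorem 1.** For every $k\ge0$ formula (4) holds with the constants (5), uniformly in $x\in\partial N$.

**Theorem 2.** Let $k\ge1$ and $B$ be as above. Uniformly in $x_0\in\partial N$,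
$$\sum_{\mu_j\le\lambda}|Be_j(x_0)|^2=c_B(x_0)\lambda^{n+2k}+O(\lambda^{n+2k-1}),\qquad c_B=\frac2{(2\pi)^n}\int_{|\xi|\le1}|b_{odd}(\xi)|^2d\xi .$$
Moreover there are $t_0>0$ and $\mathsf b\in C^\infty([0,1])$ (depending on $x_0$), $\mathsf b(0)=(n+2k)c_B$, such that for every even $\rho\in\mathcal S(\mathbb R)$ with $\hat\rho\in C_c^\infty(-t_0,t_0)$ and $\hat\rho=1$ near $0$,
$$\sum_j\rho(\lambda-\mu_j)|Be_j(x_0)|^2=\lambda^{n+2k-1}\,\mathsf b(1/\lambda)+O(\lambda^{-\infty}).$$

**Theorem 3.** Let $k=2m\ge2$, let $II$ be the second fundamental form of $\partial N$, normalized by $\partial_{x_n}g_{ab}=-2II_{ab}$ at $x_n=0$ (positive for Euclidean balls), and $H=\operatorname{tr}II$. Uniformly in $x\in\partial N$,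
$$\sum_{\mu_j\le\lambda}\Big|\frac{\partial^ke_j(x)}{\partial\nu^k}\Big|^2=D_k(x)\lambda^{n+2k-2}+O(\lambda^{n+2k-3}),$$
$$D_k=\frac{2m^2}{(2\pi)^n}\int_{|\xi|\le1}\xi_n^{4m-6}\big(2(m-1)II(\xi',\xi')-H\xi_n^2\big)^2d\xi$$
(for $m=1$: $D_2=H^2C_{n,1}$). $D_k(x)=0$ iff $II_x=0$ when $m\ge2$, and iff $H(x)=0$ when $m=1$.

**Proposition 4.** For every $n\ge1$ and odd $k$, the remainder $O(\lambda^{n+2k-1})$ in (4) cannot be replaced by $o(\lambda^{n+2k-1})$ on the closed hemisphere of $S^n$, at any boundary point.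

**Theorem 2 implies Theorem 1.** For $k=0$ all terms vanish and $C_{n,0}=0$. For $k\ge1$ take $B=\partial_{x_n}^k$, so that $|b_{odd}|^2$ is $\xi_n^{2k}$ or $0$ according to the parity of $k$. For the Gamma formula, compute a Gaussian integral in two ways:
$$\pi^{\frac{n-1}2}\Gamma(k+\tfrac12)=\int_{\mathbb R^n}\xi_n^{2k}e^{-|\xi|^2}d\xi=\int_{S^{n-1}}\omega_n^{2k}\cdot\int_0^\infty r^{2k+n-1}e^{-r^2}dr=\tfrac12\Gamma(k+\tfrac n2)\int_{S^{n-1}}\omega_n^{2k}.$$
Hence $\int_{|\xi|\le1}\xi_n^{2k}d\xi=\frac{1}{n+2k}\int_{S^{n-1}}\omega_n^{2k}=\pi^{\frac{n-1}2}\Gamma(k+\frac12)/\Gamma(k+1+\frac n2)$, and multiplication by $2(2\pi)^{-n}$ gives (5). For $k=1$, $\Gamma(\frac32)=\frac{\sqrt\pi}2$ gives the constant $1/((4\pi)^{n/2}\Gamma(2+\frac n2))$. $\square$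

**Reduction to real $B$.** In the proof of Theorem 2 we may assume that $B$ has real coefficients. Write $B=B_1+iB_2$ with $B_1,B_2$ real. Since $e_j$ is real, $|Be_j|^2=|B_1e_j|^2+|B_2e_j|^2$. The symbols $b_1,b_2$ are $i^k$ times real polynomials, so $|b_{odd}|^2=|b_{1,odd}|^2+|b_{2,odd}|^2$ and $c_B=c_{B_1}+c_{B_2}$. The number $t_0$ below does not depend on $B$, so the second part of the theorem adds up as well.

## 3. Three computations by hand: interval, half-space, second derivative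

**The interval.** On $[0,\pi]$ we have $e_j=\sqrt{2/\pi}\sin jx$, $\mu_j=j$. At $x=0$, $|e_j^{(k)}(0)|^2=\frac2\pi j^{2k}$ for odd $k$ and $0$ for even $k$. So for odd $k$ the sum is $\frac2\pi\sum_{j\le\lambda}j^{2k}=\frac2{\pi(2k+1)}\lambda^{2k+1}+O(\lambda^{2k})$. This agrees with (5), since $\frac{2}{2\pi}\int_{-1}^1\xi^{2k}d\xi=\frac{2}{\pi(2k+1)}$. The jump of the sum at $\lambda=j$ is $\frac2\pi j^{2k}$, so here the remainder is really of order $\lambda^{n+2k-1}$.

**The half-space.** There is no eigenbasis, so we rewrite the sum. Since $1_{[0,\lambda]}(\sqrt{\Delta_N})f=\sum_{\mu_j\le\lambda}\langle f,e_j\rangle e_j$,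
$$\sum_{\mu_j\le\lambda}|Be_j(x_0)|^2=\text{squared norm of the functional } f\mapsto B\big(1_{[0,\lambda]}(\sqrt{\Delta_N})f\big)(x_0)\text{ on }L^2(N), \tag{6}$$
and the right side makes sense for the flat Dirichlet Laplacian $P_0$ on $\mathbb R^n_+$.

**Lemma 5.** Let $\ell_0u=\sum_{|\alpha|=k}b_\alpha(0)\partial^\alpha u(0)$ and $r>0$. The functional $f\mapsto\ell_0(1_{[0,r^2]}(P_0)f)$ on $L^2(\mathbb R^n_+)$ has squared norm exactly $c_Br^{n+2k}$.

*Proof.* Let $f_o$ be the extension of $f$ that is odd in $z_n$. Odd extension maps $H_0^1$ onto the odd functions in $H^1(\mathbb R^n)$ and doubles both the $L^2$ norm squared and the Dirichlet form, so it carries $P_0$ to the restriction of $-\Delta_{\mathbb R^n}$ to odd functions. Hence $1_{[0,r^2]}(P_0)f$ is the restriction of $(2\pi)^{-n}\int_{|\xi|\le r}e^{iz\xi}\hat f_o(\xi)d\xi$. Differentiate at $z=0$. As $\hat f_o$ is odd in $\xi_n$, only the odd part of $b$ survives: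
$$\ell_0(1_{[0,r^2]}(P_0)f)=(2\pi)^{-n}\int_{|\xi|\le r}b_{odd}(\xi)\hat f_o(\xi)\,d\xi .$$
As $f$ varies, $\hat f_o$ runs through all $L^2$ functions odd in $\xi_n$, with $\|\hat f_o\|^2=(2\pi)^n\|f_o\|^2=2(2\pi)^n\|f\|^2$. By Cauchy–Schwarz, attained at $\hat f_o=\overline{b_{odd}}1_{|\xi|\le r}$, the squared norm is $(2\pi)^{-2n}\cdot2(2\pi)^n\int_{|\xi|\le r}|b_{odd}|^2d\xi$. Since $b_{odd}$ is homogeneous of degree $k$, this is $c_Br^{n+2k}$. $\square$

So (4) says that the half-space gives the leading term, with an error one order lower. The factor $2$ and the restriction to the odd part come from the reflection.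

**The second derivative.** Near $\partial N$ the metric is $dx_n^2+g_{ab}dx^adx^b$, so $\Delta_N=-(\partial_n^2+h\partial_n+\Delta_\tau)$ with $h=\frac12g^{ab}\partial_ng_{ab}$ and $\Delta_\tau$ the tangential Laplacian. At $x_n=0$, $h=-H$. On $\partial N$ both $\mu_j^2e_j$ and $\Delta_\tau e_j$ vanish, so the eigenvalue equation reads $\partial_n^2e_j=H\,\partial_ne_j$. On the unit ball this is $u_{rr}=-(n-1)u_r$ at $r=1$. Thus the sum for $k=2$ is exactly $H(x)^2$ times the sum for $k=1$, of order $\lambda^{n+2}$ and not $\lambda^{n+4}$: this is $C_{n,2}=0$ and the case $m=1$ of Theorem 3. Sections 4 to 9 prove Theorem 2, and Section 10 shows how the case $m=1$ extends to every even $k$.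

## 4. The model operators at a boundary point

From now on $B$ is real, $k\ge1$, $p:=n+2k$, and $L\in\mathbb N$ is fixed with $2L>\frac n2+k$. All constants depend on $n,k,L$ and on bounds for finitely many derivatives of $g$ and $b_\alpha$ in the charts, hence are uniform in $x_0$. "$C^\infty$ on a box" includes one-sided derivatives at the boundary of the box.

**Step 1. A globally defined, nearly flat operator.** The aim is to replace $N$ by the half-space without changing the geometry near $x_0$. Let $\chi\in C_c^\infty(\mathbb R^n)$, $0\le\chi\le1$, $\chi=1$ on $|x|\le1$, $\operatorname{supp}\chi\subset\{|x|\le2\}$. For small $\varepsilon$ with $2\varepsilon<r_0$ put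
$$A=I+\chi(\tfrac x\varepsilon)(g^{-1}-I),\quad\tilde g=A^{-1},\quad J=|\tilde g|^{-1/4}=(\det A)^{1/4},\quad\kappa=\nabla\log J,\quad W=\kappa\cdot A\kappa-\operatorname{div}(A\kappa). \tag{7}$$
Then $\tilde g=g$ for $|x|\le\varepsilon$, $J(0)=1$, and $A-I,\kappa,W$ are smooth and supported in $|x|\le2\varepsilon$. In the disc example, where $\chi=1$: $J=(1-x_2)^{-1/2}$, $\kappa_2=\frac12(1-x_2)^{-1}$, and $W=\kappa_2^2-\partial_2\kappa_2=-\frac14(1-x_2)^{-2}$.

Sizes: $g^{-1}-I=O(|x|)=O(\varepsilon)$ on the support of $\chi(\cdot/\varepsilon)$, its derivatives are $O(1)$, and each derivative of $\chi(x/\varepsilon)$ costs $\varepsilon^{-1}$; so $\partial^\beta(A-I)=O(\varepsilon^{1-|\beta|})$ by Leibniz. As $\log\det A$ is a smooth function of $A$ vanishing at $I$, its derivatives of order $m$ are $O(\varepsilon^{1-m})$. So $\partial^\beta\kappa=O(\varepsilon^{-|\beta|})$, $W=O(\varepsilon^{-1})$, $\partial W=O(\varepsilon^{-2})$. With $\mathcal D=x\cdot\partial_x$ and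 $|x|\le2\varepsilon$ on the supports,
$$|A-I|,\quad|\mathcal DA|,\quad|x|^2|W|,\quad|x|^2|\mathcal DW|\ \le\ C_0\varepsilon, \tag{8}$$
with $C_0$ independent of $\varepsilon$. Use these $A$ and $W$ in (1), for $s\in[0,2]$.

**Step 2. The form is a square, and $P_1$ is a Laplacian.** Let $\kappa_s(z)=s\kappa(sz)$. For $u,w\in C_c^\infty(\mathbb R^n_+)$ expand
$$\int A_s(\partial+\kappa_s)u\cdot(\partial+\kappa_s)\bar w=\int A_s\partial u\cdot\partial\bar w+A_s\kappa_s\cdot\partial(u\bar w)+(\kappa_s\cdot A_s\kappa_s)u\bar w .$$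
Integrate the middle term by parts. Since $\operatorname{div}(A_s\kappa_s)(z)=s^2(\operatorname{div}A\kappa)(sz)$, the zeroth-order coefficient becomes $s^2W(sz)=W_s$. By density, on $H_0^1$,
$$\mathfrak q_s(u,w)=\int A_s(\partial+\kappa_s)u\cdot\overline{(\partial+\kappa_s)w}\,dz,\qquad\text{so }\mathfrak q_s(u,u)\ge0. \tag{9}$$
By Lemma 6 below, $\mathfrak q_s$ is closed on $H_0^1$. Let $P_s\ge0$ be its self-adjoint operator in $L^2(\mathbb R^n_+,dz)$. Since $A(0)=I$, $P_0$ is the flat Dirichlet Laplacian. Since $\partial(Ju)=J(\partial+\kappa)u$ and $J^2|\tilde g|^{1/2}=1$, (9) with $s=1$ equals $\int A\,\partial(Ju)\cdot\partial\overline{(Jw)}\,|\tilde g|^{1/2}dx$. So $P_1$ is unitarily equivalent to the Dirichlet Laplacian $\Delta_{\tilde g}$ on $L^2(|\tilde g|^{1/2}dx)$ via $f\mapsto J^{-1}f$. By (2),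
$$U_\theta P_sU_\theta^{-1}=e^{-2\theta}P_{se^\theta}. \tag{10}$$

**Step 3. The functional that evaluates $B$.** Let $\ell u=B(Ju)(0)=\sum_{|\alpha|\le k}c_\alpha\partial^\alpha u(0)$, with $c_\alpha$ real, and $c_\alpha=b_\alpha(0)$ for $|\alpha|=k$ because $J(0)=1$. Put $\ell_su=\sum_\alpha s^{k-|\alpha|}c_\alpha\partial^\alpha u(0)$, so $\ell_1=\ell$ and $\ell_0$ is as in Lemma 5. From $\partial^\alpha(U_\theta u)(0)=e^{n\theta/2+|\alpha|\theta}\partial^\alpha u(0)$,
$$\ell_{se^\theta}U_\theta=e^{\theta(\frac n2+k)}\ell_s. \tag{11}$$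

**Step 4. Bounds on the forms.** Recall Hardy's inequality $\|u/z_n\|\le2\|\partial_nu\|$ on $H^1_0$: for real $u\in C_c^\infty(0,\infty)$, $\int u^2t^{-2}=2\int uu't^{-1}\le2\|u/t\|\|u'\|$.

**Lemma 6.** For $s\in[0,1]$ the $\mathfrak q_s^{(j)}$ are Hermitian forms with real coefficients. For $\varepsilon$ small (fixed from now on),
$$|\mathfrak q_s(u,u)-\|\nabla u\|^2|\le\tfrac14\|\nabla u\|^2,\quad|\mathfrak q_s^{(1)}(u,u)+2\mathfrak q_s(u,u)|\le\tfrac14\|\nabla u\|^2,\quad|\mathfrak q_s^{(j)}(u,u)|\le C_j\|\nabla u\|^2,$$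
and the first inequality holds for $s\in[0,2]$. The coefficients of $\mathfrak q_s^{(j)}$ satisfy $|\partial_s^i(\cdot)|\le C_{ij}\langle z\rangle^i$, where $\langle z\rangle=(1+|z|^2)^{1/2}$. For $|\theta|<\log2$, $\theta\mapsto\mathfrak q_s(\theta)$ is $C^\infty$ with values in the bounded forms on $H_0^1$.

*Proof.* By (2), $\mathfrak q_s(\theta)$ has coefficients $e^{-2\theta}A(se^\theta z)$ and $s^2W(se^\theta z)$. Hence $\mathfrak q_s^{(j)}$ has coefficients $((\mathcal D-2)^jA)(sz)$ and $s^2(\mathcal D^jW)(sz)$, and $\mathfrak q_s^{(1)}+2\mathfrak q_s$ has $(\mathcal DA)(sz)$ and $s^2((\mathcal D+2)W)(sz)$. If $|x|^2|F(x)|\le c$, then $|s^2F(sz)|\le c|z|^{-2}\le cz_n^{-2}$, so $\int|s^2F(sz)||u|^2\le4c\|\partial_nu\|^2$. With (8) the first two bounds hold with $C\varepsilon$ in place of $\frac14$, and we take $\varepsilon$ small. The third holds because $(\mathcal D-2)^jA$ and $|x|^2\mathcal D^jW$ are bounded. Each $\partial_s$ of $f(sz)$ produces one factor of components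 of $z$ and one more derivative of $f$, which gives $C\langle z\rangle^i$ after $i$ derivatives. Finally all $\theta$-derivatives of the coefficients of $\mathfrak q_s(\theta)$ are combinations of $e^{-2\theta}(\mathcal D^jA)(se^\theta z)$ and $s^2(\mathcal D^jW)(se^\theta z)$, bounded uniformly in $z$; Taylor's formula gives smoothness in $L^\infty$. $\square$

In particular $\frac34\|\nabla u\|^2\le\mathfrak q_s(u,u)\le\frac54\|\nabla u\|^2$, so $\mathfrak q_s$ is closed on $H_0^1$. We also take $\varepsilon$ so small that $A\ge\frac12I$, and $g\ge\frac14|dx|^2$ on $|x|\le\varepsilon$.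

**Where a direct attack stops.** We want the density at $E=1$ of the spectral measure of $P_s$ at some vector $v$, which is $\frac1\pi\operatorname{Im}\langle(P_s-\zeta)^{-1}v,v\rangle$ as $\zeta\to1+i0$, and we want it smooth in $s$. The natural move is to differentiate:
$$\partial_s\langle(P_s-\zeta)^{-1}v,v\rangle=-\langle(P_s-\zeta)^{-1}(\partial_sP_s)(P_s-\zeta)^{-1}v,v\rangle .$$
Two things go wrong. The norm of the resolvent is controlled only by $1/\operatorname{Im}\zeta$ (for $P_0$ and $\operatorname{Re}\zeta>0$ it equals $1/\operatorname{Im}\zeta$). The coefficients of $\partial_sP_s$ involve $z\cdot(\partial A)(sz)$, which is controlled only by $C|z|$ on $|z|\le2\varepsilon/s$, that is, by $C/s$. Norm bounds give nothing as $\operatorname{Im}\zeta\to0$ or $s\to0$, and each further derivative is worse. The classical cure for the first difficulty is to rotate the operator, replacing $\theta$ by $i\beta$ in (10). That needs $A$ at the complex points $se^{i\beta}z$,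 and our $A$ is only smooth; even for a real analytic metric, $A-I$ has compact support, so it is not analytic unless it vanishes. The truncated dilation (3) uses derivatives at real points only. Its price is an error of size $\beta^M$ with $M$ at our disposal, while all losses (including those due to the growth in $z$) turn out to be powers of $1/\beta$ that do not grow with $M$. Making the growth in $z$ cost only powers of $1/\beta$ is the role of the weights in the next section.

## 5. Exponential weights absorb the growth of the coefficients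

For $a\in[-1,1]$ let $X_a=e^{-a\langle z\rangle}H_0^1$, $Y_a=e^{-a\langle z\rangle}H^{-1}$, $H_a^m=e^{-a\langle z\rangle}H^m(\mathbb R^n_+)$, with the transported norms. All derivatives of $e^{-(a-a')\langle z\rangle}$ are bounded for $0\le a-a'\le2$, so these spaces decrease in $a$ with uniformly bounded inclusions. Also $H^0_a\subset Y_a$. The point of the weights: multiplication by $\langle z\rangle^i$ is bounded from $H^0_a$ to $H^0_{a'}$ for $a'<a$, with norm at most $\sup_{t\ge 0} t^ie^{-(a-a')t}\le C_i(a-a')^{-i}$.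

First we need calculus for inverses when smoothness in the parameter costs weight.

**Lemma 7.** Let $(E_a)$, $(F_a)$, $a\in I$ ($I$ an interval), be decreasing scales of Banach spaces with continuous inclusions, and $K$ a compact box. For $y\in K$ let $M_y:E_a\to F_a$ be bijective for all $a\in I$, consistently in $a$, with inverses $R_y$ bounded $F_a\to E_a$ uniformly in $y$. If $y\mapsto M_y\in\mathcal B(E_a,F_{a'})$ is $C^\infty$ for all $a'<a$ in $I$, then $y\mapsto R_y\in\mathcal B(F_a,E_{a'})$ is $C^\infty$ for all $a'<a$ in $I$, and $\partial_iR=-R(\partial_iM)R$.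

*Proof.* Let $f\in F_a$, $u=R_yf$, $u'=R_{y'}f$. Then $M_y(u-u')=f-M_yu'=(M_{y'}-M_y)u'$, so $R_y-R_{y'}=-R_y(M_y-M_{y'})R_{y'}$. In the chain $R_{y'}:F_a\to E_a$, $M_y-M_{y'}:E_a\to F_{a'}$ of norm $O(|y-y'|)$, $R_y:F_{a'}\to E_{a'}$, we read off that $R$ is Lipschitz in $\mathcal B(F_a,E_{a'})$ for all $a'<a$. Write $M_y'h$ for the differential. From $R_{y+h}-R_y=-R_{y+h}(M_{y+h}-M_y)R_y$,
$$R_{y+h}-R_y+R_y(M_y'h)R_y=-(R_{y+h}-R_y)(M_{y+h}-M_y)R_y-R_y(M_{y+h}-M_y-M_y'h)R_y .$$
The second term on the right is $O(|h|^2)$ in $\mathcal B(F_a,E_{a'})$. For the first choose $a'<b<a$: $R_y:F_a\to E_a$; $M_{y+h}-M_y:E_a\to F_b$ is $O(|h|)$; $R_{y+h}-R_y:F_b\to E_{a'}$ is $O(|h|)$. So $R$ is differentiable with $\partial_iR=-R(\partial_iM)R$. If $R\in C^m$ for all pairs $a'<a$, choose $a>b_1>b_2>a'$ and read $R:F_a\to E_{b_1}$, $\partial_iM:E_{b_1}\to F_{b_2}$, $R:F_{b_2}\to E_{a'}$: each factor is $C^m$, hence $\partial_iR\in C^m$ and $R\in C^{m+1}$. Induct. $\square$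

**Lemma 8.** Let $Q(u,w)=\int(\alpha^{ij}\partial_iu\,\partial_j\bar w+\gamma_0u\bar w)$ with (complex) coefficients bounded by $\Lambda$ and $|Q(u,u)|\ge c\|u\|_{H^1}^2$ on $H^1_0$, $0<c\le1$.

(a) There is $\gamma_1=\gamma_1(n,\Lambda)\in(0,1]$ such that for $|a|\le\gamma_1c$, $Q:X_a\to Y_a$ is an isomorphism with inverse of norm $\le2/c$. The inverses for different $a$ agree.

(b) Suppose $Q=Q_y$ depends on $y$ in a compact box, with $\Lambda,c$ uniform, coefficients $C^\infty$ in $y$, and $|\partial_y^\iota(\text{coeff.})|\le C_\iota\langle z\rangle^{|\iota|}$. Let $Q_y^\iota$ be the form with coefficients $\partial_y^\iota(\text{coeff.})$. Then $\|Q_y^\iota\|_{X_a\to Y_{a'}}\le C_\iota'(a-a')^{-|\iota|}$ for $-1\le a'<a\le1$, and $\|Q_y\|_{X_a\to Y_a}\le C'$. Moreover $y\mapsto Q_y\in\mathcal B(X_a,Y_{a'})$ is $C^\infty$ with $\partial^\iota Q=Q^\iota$. Finally, for $-\gamma_1c\le a'<a\le\gamma_1c$, $y\mapsto Q_y^{-1}\in\mathcal B(Y_a,X_{a'})$ is $C^\infty$, and $\partial^\iota Q^{-1}$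 is a linear combination of products $Q^{-1}Q^{\iota_1}Q^{-1}\cdots Q^{\iota_r}Q^{-1}$ with $\sum\iota_j=\iota$, $|\iota_j|\ge1$.

*Proof.* (a) Let $Q_a(u,w)=Q(e^{-a\langle z\rangle}u,e^{a\langle z\rangle}w)$ and $\omega=\nabla\langle z\rangle$, $|\omega|\le1$. Then $Q_a$ arises from $Q$ by $\partial_iu\to\partial_iu-a\omega_iu$ and $\partial_j\bar w\to\partial_j\bar w+a\omega_j\bar w$, so $|Q_a(u,w)-Q(u,w)|\le C_n\Lambda|a|\|u\|_{H^1}\|w\|_{H^1}$ for $|a|\le1$. With $\gamma_1=\min(1,1/(2C_n\Lambda))$ and $|a|\le\gamma_1c$ we get $|Q_a(u,u)|\ge\frac c2\|u\|_{H^1}^2$. By Lax–Milgram $Q_a:H_0^1\to H^{-1}$ is an isomorphism with inverse of norm $\le2/c$. For $u=e^{-a\langle z\rangle}\tilde u\in X_a$ and a test function $\varphi$, $Q(u,\varphi)=Q_a(\tilde u,e^{-a\langle z\rangle}\varphi)$, i.e. $Q=e^{-a\langle z\rangle}Q_ae^{a\langle z\rangle}$ on distributions; this is the isomorphism $X_a\to Y_a$. For $a'<a$ a solution in $X_a$ is also one in $X_{a'}$, and injectivity on $X_{a'}$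 gives agreement.

(b) The dual of $Y_{a'}$ is $e^{a'\langle z\rangle}H_0^1$. The form $Q^\iota_y(e^{-a\langle z\rangle}u,e^{a'\langle z\rangle}w)$ has coefficients bounded by $C\langle z\rangle^{|\iota|}e^{-(a-a')\langle z\rangle}\le C'(a-a')^{-|\iota|}$; for $\iota=0$ this also holds with $a'=a$. By Taylor's formula the coefficients of $Q^\iota_{y+h}-Q_y^\iota-\sum_ih_iQ_y^{\iota+e_i}$ are $O(|h|^2\langle z\rangle^{|\iota|+2})$, so this form is $O(|h|^2)$ in $\mathcal B(X_a,Y_{a'})$. Hence $Q$ is $C^\infty$ with $\partial^\iota Q=Q^\iota$. Apply Lemma 7 with $E_a=X_a$, $F_a=Y_a$, and iterate $\partial_iR=-R(\partial_iM)R$. $\square$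

## 6. The vectors $v_s$ that represent $\ell_s$

The functional $\ell_s$ is not bounded on $L^2$, but $\ell_s(P_s+1)^{-L}$ is. We need the representing vector to decay exponentially and to depend smoothly on $s$ and on dilation.

**Lemma 9.** Let $T=T_{\tau,\sigma}=(\tau P_\sigma+1)^{-1}$, $(\tau,\sigma)\in K:=[\frac14,4]\times[0,2]$. There is $a_0>0$ such that for $|a|\le a_0$ and $m\ge0$, $T$ extends consistently to a bounded operator $H_a^m\to H_a^{m+2}\cap X_a$, uniformly on $K$. For $-a_0\le a'<a\le a_0$, $(\tau,\sigma)\mapsto T\in\mathcal B(H_a^m,H_{a'}^{m+2})$ is $C^\infty$.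

*Proof.* By Lemma 6, $\tau\mathfrak q_\sigma(u,u)+\|u\|^2\ge\frac3{16}\|\nabla u\|^2+\|u\|^2\ge\frac18\|u\|_{H^1}^2$. Lemma 8(a) gives $a_0$ such that $T:Y_a\to X_a$ consistently and uniformly for $|a|\le a_0$. The operator $\mathcal L=e^{a\langle z\rangle}(\tau P_\sigma+1)e^{-a\langle z\rangle}$ has order two, and its coefficients and all their $z$-derivatives are bounded uniformly in $\tau,\sigma,a$. Its form $Q_a$ satisfies $|Q_a(u,u)|\ge\frac1{16}\|u\|_{H^1}^2$, and $\tau A_\sigma^{nn}\ge c>0$. The first assertion follows from this claim: *if $u\in H_0^1$ and $\mathcal Lu=f\in H^m$, then $\|u\|_{H^{m+2}}\le C_m\|f\|_{H^m}$.*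

Case $m=0$. First, $\|u\|_{H^1}\le16\|f\|$. For $i<n$ let $D^hv=(v(\cdot+he_i)-v)/h$; tangential translations preserve $H^1_0$. For $w\in H_0^1$ insert $D^{-h}w$ into $Q_a(u,\cdot)=\langle f,\cdot\rangle$. Since $\int vD^{-h}\bar w=-\int(D^hv)\bar w$ and $D^h(cv)=c(\cdot+he_i)D^hv+(D^hc)v$,
$$Q_a(u,D^{-h}w)=-Q_a^h(D^hu,w)+O(\|u\|_{H^1}\|w\|_{H^1}),$$
where $Q_a^h$ has the coefficients of $Q_a$ translated by $he_i$, and hence the same coercivity constant. Also $|\langle f,D^{-h}w\rangle|\le\|f\|\|\partial_iw\|$. With $w=D^hu$ we get $\frac1{16}\|D^hu\|_{H^1}^2\le C\|f\|\|D^hu\|_{H^1}$. Let $h\to0$ along a weakly convergent subsequence: $\partial_iu\in H_0^1$ and $\|\partial_iu\|_{H^1}\le C\|f\|$. The equation, divided by $\tau A^{nn}_\sigma$, expresses $\partial_n^2u$ through $f$, $u$, $\partial u$ and second derivatives with at least one tangential index, all in $L^2$.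

Case $m\ge1$. By induction $\|u\|_{H^{m+1}}\le C\|f\|_{H^{m-1}}$. For $i<n$, $\partial_iu\in H_0^1$ by the first case, and $\mathcal L\partial_iu=\partial_if-[\partial_i,\mathcal L]u\in H^{m-1}$, since the commutator has order two with bounded smooth coefficients. By induction $\partial_iu\in H^{m+1}$, and the equation gives $\partial_n^2u\in H^m$. All second derivatives of $u$ are now in $H^m$ with the right bounds.

For smoothness take $E_a=H_a^{m+2}\cap X_a$, $F_a=H_a^m$, $M_{\tau,\sigma}=\tau P_\sigma+1$. The coefficients of $P_\sigma=-A_\sigma^{ij}\partial_i\partial_j-(\partial_iA_\sigma^{ij})\partial_j+W_\sigma$ satisfy $|\partial_\sigma^i\partial_z^\beta(\cdot)|\le C\langle z\rangle^i$. As in Lemma 8(b), $M\in C^\infty(K;\mathcal B(E_a,F_{a'}))$ for $a'<a$, and Lemma 7 applies. $\square$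

**Lemma 10.** For $(\tau,\sigma)\in K$ let $V(\tau,\sigma)\in L^2$ be defined by $\langle f,V(\tau,\sigma)\rangle=\ell_\sigma(T_{\tau,\sigma}^Lf)$, $f\in L^2$. It is real-valued, and $V\in C^\infty(K;H^0_{a_1})$ with $a_1:=a_0/2$.

*Proof.* Distribute the weight loss from $-a_0/2$ to $-a_0$ over the $L$ factors: by Lemma 9, $T^L\in C^\infty(K;\mathcal B(H^0_{-a_0/2},H^{2L}_{-a_0}))$. Since $2L>\frac n2+k$, Sobolev's theorem on a half-ball at $0$ shows that $\ell_\sigma$ is bounded on $H^{2L}_{-a_0}$, and it is polynomial in $\sigma$. So $f\mapsto\ell_\sigma(T^Lf)$ is a smooth family in the dual of $H^0_{-a_0/2}$, which under the $L^2$ pairing is $H^0_{a_0/2}$. It is real because $P_\sigma$ and $\ell_\sigma$ have real coefficients. $\square$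

Let $v_s:=V(1,s)$, so $\langle f,v_s\rangle=\ell_s((P_s+1)^{-L}f)$. How does $v_s$ behave under dilation? By (10), then by (11) in the form $\ell_sU_\theta^{-1}=e^{-\theta(\frac n2+k)}\ell_{se^\theta}$,
$$\langle f,U_\theta v_s\rangle=\ell_s\big((P_s+1)^{-L}U_\theta^{-1}f\big)=\ell_sU_\theta^{-1}\big((e^{-2\theta}P_{se^\theta}+1)^{-L}f\big).$$
Hence for $s\in[0,1]$ and $|\theta|<\log2$,
$$v_s(\theta):=U_\theta v_s=e^{-\theta(\frac n2+k)}\,V(e^{-2\theta},se^\theta). \tag{12}$$
So $\theta\mapsto v_s(\theta)\in L^2$ is $C^\infty$, and $v_s^{(j)}:=\partial_\theta^jv_s(\theta)|_{\theta=0}$ is $C^\infty$ in $s\in[0,1]$ with values in $H^0_{a_1}$.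

## 7. Smoothness in $s$ of the resolvent matrix element at energy one

For $\operatorname{Im}\zeta>0$ let $\Phi_s(\zeta)=\langle(P_s-\zeta)^{-1}v_s,v_s\rangle$.

**Proposition 11.** $\Phi_s(E+i\eta)$ extends continuously, as $\eta\downarrow0$, to $(s,E)\in[0,1]\times[\frac12,2]$. Moreover $s\mapsto\Phi_s(1+i0)$ is $C^\infty$ on $[0,1]$, with bounds on each derivative uniform in $x_0$.

Fix $M\ge4$. For $|\theta|<\log2$ and $\beta\in[0,\beta_0]$ put
$$\mathfrak q_s(\theta,\beta)=\sum_{j\le M}\frac{(i\beta)^j}{j!}\partial_\theta^j\mathfrak q_s(\theta),\qquad v_s(\theta,\pm\beta)=\sum_{j\le M}\frac{(\pm i\beta)^j}{j!}\partial_\theta^jv_s(\theta),$$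
$\mathfrak q_{s,\beta}=\mathfrak q_s(0,\beta)$ as in (3), $v_\pm=v_s(0,\pm\beta)$, and $S=\{\frac12\le\operatorname{Re}\zeta\le2,\ 0\le\operatorname{Im}\zeta\le1\}$. Note that $S$ contains real energies.

**Step 1. Coercivity up to the real axis.** The $\mathfrak q_s^{(j)}$ are Hermitian, so only odd $j$ contribute to $\operatorname{Im}\mathfrak q_{s,\beta}(u,u)$. By Lemma 6, $-\mathfrak q_s^{(1)}(u,u)\ge2\mathfrak q_s(u,u)-\frac14\|\nabla u\|^2\ge\frac54\|\nabla u\|^2$. For $\beta\le\beta_0=\beta_0(M)\le1$ small,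
$$-\operatorname{Im}\mathfrak q_{s,\beta}(u,u)\ge(\tfrac54\beta-C_M\beta^3)\|\nabla u\|^2\ge\beta\|\nabla u\|^2,\qquad\operatorname{Re}\mathfrak q_{s,\beta}(u,u)\le(\tfrac54+C_M\beta^2)\|\nabla u\|^2\le2\|\nabla u\|^2 .$$
Let $\zeta\in S$ and $Q=\mathfrak q_{s,\beta}-\zeta$. Since $\operatorname{Im}\zeta\ge0$, $\beta\|\nabla u\|^2\le-\operatorname{Im}Q(u,u)\le|Q(u,u)|$. Since $\operatorname{Re}\zeta\ge\frac12$, $\frac12\|u\|^2\le\operatorname{Re}\mathfrak q_{s,\beta}(u,u)-\operatorname{Re}Q(u,u)\le2\|\nabla u\|^2+|Q(u,u)|$. Together, $\|u\|_{H^1}^2\le5\|\nabla u\|^2+2|Q(u,u)|\le\frac7\beta|Q(u,u)|$. So Lemma 8(a) applies with $c=\beta/7$: there is $\gamma>0$, with $\gamma\beta_0\le a_1$, such that for $0\le a\le\gamma\beta$ the inverse $R_\beta=R_\beta(s,\zeta):Y_a\to X_a$ of $\mathfrak q_{s,\beta}-\zeta$ has norm $\le14/\beta$.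

**Step 2. Independence of the real part of the dilation.** By the group law, $\mathfrak q_s(\theta+h)(u,w)=\mathfrak q_s(h)(U_\theta^{-1}u,U_\theta^{-1}w)$ and $v_s(\theta+h)=U_\theta v_s(h)$. Differentiating at $h=0$,
$$\mathfrak q_s(\theta,\beta)(u,w)=\mathfrak q_{s,\beta}(U_\theta^{-1}u,U_\theta^{-1}w),\qquad v_s(\theta,\pm\beta)=U_\theta v_\pm .$$
So as a map $H_0^1\to H^{-1}$, $\mathfrak q_s(\theta,\beta)-\zeta=U_\theta(\mathfrak q_{s,\beta}-\zeta)U_\theta^{-1}$, with inverse $U_\theta R_\beta U_\theta^{-1}$. For $\beta>0$ and $\zeta\in S$,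
$$\Phi(\theta,\beta):=\big\langle(\mathfrak q_s(\theta,\beta)-\zeta)^{-1}v_s(\theta,\beta),\,v_s(\theta,-\beta)\big\rangle=\langle R_\beta v_+,v_-\rangle$$
does not depend on $\theta$. Write $\Phi_\beta(s,\zeta)$ for it.

**Step 3. Near independence of the imaginary part.** If everything were analytic in $\theta$ and not truncated, $\Phi$ would be analytic in $\theta+i\beta$ and independent of $\theta$, hence constant. We measure the defect. For a smooth $F(\theta)$ the sums telescope:
$$(\partial_\theta+i\partial_\beta)\sum_{j\le M}\frac{(i\beta)^j}{j!}F^{(j)}=\sum_{j=0}^M\frac{(i\beta)^j}{j!}F^{(j+1)}-\sum_{j=1}^M\frac{(i\beta)^{j-1}}{(j-1)!}F^{(j)}=\frac{(i\beta)^M}{M!}F^{(M+1)}. \tag{13}$$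
Apply (13) to $\mathfrak q_s(\theta)$, to $v_s(\theta)$, and to $\overline{v_s(\theta)}$. The last is legitimate because $\overline{v_s(\theta,-\beta)}=\sum_j\frac{(i\beta)^j}{j!}\overline{\partial_\theta^jv_s(\theta)}$; this is why $-\beta$ stands in the second slot. All three ingredients of $\Phi$ are smooth in $(\theta,\beta)$, by Lemma 6 and (12). By the product rule at $\theta=0$, and since $\partial_\theta\Phi=0$,
$$i\partial_\beta\Phi_\beta=(\partial_\theta+i\partial_\beta)\Phi=\beta^M\Psi_\beta, \tag{14}$$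
$$\Psi_\beta=\frac{i^M}{M!}\Big[-\langle R_\beta\mathfrak q_s^{(M+1)}R_\beta v_+,v_-\rangle+\langle R_\beta v_s^{(M+1)},v_-\rangle+\langle R_\beta v_+,v_s^{(M+1)}\rangle\Big].$$

**Step 4. Every $s$-derivative costs only $\beta^{-2}$.** First, for $\beta>0$, $\Phi_\beta$ and $\Psi_\beta$ are $C^\infty$ in $s\in[0,1]$, with all $s$-derivatives continuous in $(s,\zeta,\beta)\in[0,1]\times S\times(0,\beta_0]$. Indeed, on $\beta\in[\beta_*,\beta_0]$ use Lemma 8(b) with parameters $y=(s,\operatorname{Re}\zeta,\operatorname{Im}\zeta,\beta)$; the hypotheses hold by Lemma 6 and Step 1. The vectors are smooth in $s$ with values in $H^0_{a_1}$, polynomial in $\beta$, and one has a little weight to distribute over the factors.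

Now the quantitative statement:
$$|\partial_s^i\Psi_\beta(s,\zeta)|\le C_i\,\beta^{-2-2i},\qquad i\ge0. \tag{15}$$
By Lemma 8(b), $\partial_s^i\Psi_\beta$ is a finite sum of pairings of $s$-derivatives of $v_-$ or $v_s^{(M+1)}$ with chains $R_\beta\mathsf B_1R_\beta\mathsf B_2\cdots R_\beta$ applied to $s$-derivatives of $v_+$ or $v_s^{(M+1)}$. Each $\mathsf B$ is an $s$-derivative (possibly of order $0$) of $\mathfrak q_{s,\beta}$ or $\mathfrak q_s^{(M+1)}$. Each differentiation of an $R_\beta$ adds one $R_\beta$ and one $\mathsf B$, so there are at most $2+i$ factors $R_\beta$ and at most $1+i$ factors $\mathsf B$, of total order at most $i$ in $\partial_s$. The vectors lie boundedly in $H_{a_1}^0\subset Y_{\gamma\beta}$. Start in $Y_{\gamma\beta}$ and give up the weight $\delta=\gamma\beta/(2+i)$ at each $\mathsf B$; all weights stay in $[0,\gamma\beta]$, so each $R_\beta$ costs $14/\beta$ by Step 1. By Lemma 8(b) the $\mathsf B$'s together cost at most $C\delta^{-i}$.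 The total is $C\beta^{-(2+i)}\beta^{-i}$. The last vector is paired in $L^2$.

**Step 5. Letting $\beta\downarrow0$.** Fix $\zeta\in S$ with $\operatorname{Im}\zeta>0$. Then $\mathfrak q_s-\zeta:H_0^1\to H^{-1}$ is invertible and $\mathfrak q_{s,\beta}\to\mathfrak q_s$ in norm. So $R_\beta\to(\mathfrak q_s-\zeta)^{-1}$ in norm, $v_\pm\to v_s$, and $\Phi_\beta(s,\zeta)\to\Phi_s(\zeta)$. Integrating (14), where $\partial_\beta\Phi_\beta=-i\beta^M\Psi_\beta$,
$$\Phi_s(\zeta)=\Phi_{\beta_0}(s,\zeta)+i\int_0^{\beta_0}\beta^M\Psi_\beta(s,\zeta)\,d\beta. \tag{16}$$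
By (15) with $i=0$ the integrand is at most $C\beta^{M-2}$, uniformly on $[0,1]\times S$. By dominated convergence the right side is continuous on $[0,1]\times S$, real $\zeta$ included. This is the first claim.

**Step 6. Spending $M$.** Given $i$, take $M\ge\max(4,2+2i)$. By (15), $|\partial_s^{i'}(\beta^M\Psi_\beta)|\le C\beta^{M-2-2i'}\le C$ for $i'\le i$, so at $\zeta=1$ we may differentiate (16) $i$ times under the integral; $\Phi_{\beta_0}(s,1)$ is smooth in $s$. So $\Phi_s(1+i0)$ is $C^i$ on $[0,1]$ with uniform bounds. The number $\beta_0$ and the right side of (16) depend on $M$, but $\Phi_s(1+i0)$ does not. Hence it is $C^\infty$. $\square$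

## 8. The spectral density of $P_1$ and its transplantation to $N$

Let $m_s$ be the spectral measure of $P_s$ at $v_s$, $d\nu_s(E)=(1+E)^{2L}dm_s(E)$, $\sigma_s(r)=\nu_s([0,r^2])$.

**Step 1. A smooth density at $r=1$.** We have $\Phi_s(\zeta)=\int(E-\zeta)^{-1}dm_s(E)$. By Proposition 11, $\frac1\pi\operatorname{Im}\Phi_s(E+i\eta)$ converges uniformly on $[\frac12,2]$ as $\eta\downarrow0$, so by Stone's formula $m_s$ has on $(\frac12,2)$ the continuous density $\frac1\pi\operatorname{Im}\Phi_s(E+i0)$. So $\sigma_s$ is $C^1$ near $r=1$, and, as $dE=2r\,dr$,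
$$\mathsf b(s):=\sigma_s'(1)=\frac{2^{2L+1}}\pi\operatorname{Im}\Phi_s(1+i0)\in C^\infty([0,1]).$$

**Step 2. Scaling turns $s$ into $1/\lambda$.** For bounded Borel $\eta$ with compact support, $\ell_s(\eta(P_s)f)=\langle(P_s+1)^L\eta(P_s)f,v_s\rangle$. So $\int|\eta|^2d\nu_s=\|(P_s+1)^L\bar\eta(P_s)v_s\|^2$ is the squared norm of the functional $f\mapsto\ell_s(\eta(P_s)f)$ on $L^2$. For $0<s\le1$ and $e^\theta=s$, (10) and (11) give $P_s=s^2U_\theta P_1U_\theta^{-1}$ and $\ell_sU_\theta=s^{\frac n2+k}\ell_1$. Thus $\ell_s(\eta(P_s)f)=s^{\frac n2+k}\ell_1(\eta(s^2P_1)U_\theta^{-1}f)$, and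
$$\int|\eta(E)|^2d\nu_s=s^p\int|\eta(s^2E)|^2d\nu_1,\qquad\text{i.e. }\ \sigma_s(r)=s^p\sigma_1(r/s).$$
Differentiate at $r=1$ and put $s=1/\lambda$:
$$\sigma_1'(\lambda)=\lambda^{p-1}\,\mathsf b(1/\lambda)\quad(\lambda\ge1),\qquad\sigma_1(1)\le2^{2L}\|v_1\|^2. \tag{17}$$

**Step 3. The value at $s=0$.** By the norm interpretation with $\eta=1_{[0,r^2]}$ and Lemma 5, $\sigma_0(r)=c_Br^p$. So $\mathsf b(0)=p\,c_B$, and $\mathsf b(1/r)=pc_B+O(1/r)$. Since $p\ge3$, integrating (17) from $1$ to $\lambda$ gives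
$$\sigma_1(\lambda)=c_B\lambda^p+O(\lambda^{p-1})\ (\lambda\ge1),\qquad\nu_1([\lambda^2,(\lambda+1)^2])\le C(1+\lambda)^{p-1}\ (\lambda\ge0). \tag{18}$$

We now compare $N$ with the model. Let $\nu_N=\sum_j|Be_j(x_0)|^2\delta_{\mu_j}$, let $\nu$ be the image of $\nu_1$ under $E\mapsto\sqrt E$ (so $\nu([0,\lambda])=\sigma_1(\lambda)$), and $t_0=\varepsilon/8$. Fourier transforms are $\hat\varphi(t)=\int\varphi(\mu)e^{-it\mu}d\mu$.

**Lemma 12.** Both measures integrate $(1+\mu^2)^{-2L}$, and $\int\varphi\,d\nu_N=\int\varphi\,d\nu$ for all even $\varphi\in\mathcal S(\mathbb R)$ with $\hat\varphi\in C_c^\infty(-t_0,t_0)$.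

**Step 4. Finite propagation speed.** Let $\Omega=\{|x|<\varepsilon/4,\ x_n>0\}$ and $f\in C_c^\infty(\Omega)$, real without loss of generality. Since $f\in\bigcap_mD(\Delta_N^m)$, $u(t)=\cos(t\sqrt{\Delta_N})f$ is smooth on $\mathbb R\times N$ up to the boundary, with $u_{tt}=-\Delta_Nu$. It vanishes on the components of $N$ not containing $x_0$. On the component of $x_0$ let $d(x)=\operatorname{dist}_g(x,\operatorname{supp}f)$, a Lipschitz function with $|\nabla d|\le1$. Let $F\in C^\infty(\mathbb R)$ be nondecreasing, $F=0$ on $(-\infty,0]$, $F>0$ on $(0,\infty)$, and for $t\ge0$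
$$\mathcal E(t)=\tfrac12\int F(d-t)(u_t^2+|\nabla u|^2).$$
Since $u_t=0$ on $\partial N$, Green's formula gives $\int F\,\nabla u\cdot\nabla u_t=\int Fu_t\Delta_Nu-\int F'u_t\nabla d\cdot\nabla u$. Adding $\int Fu_tu_{tt}=-\int Fu_t\Delta_Nu$,
$$\mathcal E'(t)=-\tfrac12\int F'(d-t)(u_t^2+|\nabla u|^2)-\int F'(d-t)\,u_t\nabla d\cdot\nabla u\le0 .$$
Also $\mathcal E(0)=0$, because $u_t(0)=0$ and $\nabla f=0$ where $d>0$. So $\mathcal E\equiv0$, and $u_t(\cdot,t)=0$ where $d>t\ge0$. If $d(x)>t$, then $u_t(x,t')=0$ for $0\le t'\le t$, so $u(x,t)=f(x)=0$. By evenness in $t$, $\operatorname{supp}u(t)\subset\{d\le|t|\}$.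

**Step 5. The two evolutions agree.** On $|x|\le\varepsilon$ we have $g\ge\frac14|dx|^2$. So a path starting in $\Omega$ of $g$-length $<t_0$ has Euclidean length $<2t_0=\varepsilon/4$ and stays in $\{|x|<\varepsilon/2\}$, where $g=\tilde g$. Hence for $|t|<t_0$, $w(t)=J^{-1}u(t)$, extended by $0$, is smooth with compact support in $\overline{\mathbb R^n_+}$ and vanishes on $\{z_n=0\}$. It lies in $D(P_1)$, and by Section 4, Step 2, it solves $w_{tt}+P_1w=0$, $w(0)=J^{-1}f$, $w_t(0)=0$. So does $\cos(t\sqrt{P_1})J^{-1}f$. For the difference the energy $\|w_t\|^2+\mathfrak q_1(w,w)$ is constant, hence zero, and since $\mathfrak q_1\ge0$ the two solutions coincide for $|t|<t_0$. For even $\varphi$, $\varphi(\sqrt\cdot)=\frac1{2\pi}\int\hat\varphi(t)\cos(t\sqrt\cdot)dt$, and $dV_g=J^{-2}dx$ on $\Omega$. So for $f,h\in C_c^\infty(\Omega)$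
$$\langle\varphi(\sqrt{\Delta_N})f,h\rangle_{L^2(N)}=\langle\varphi(\sqrt{P_1})J^{-1}f,J^{-1}h\rangle_{L^2(dx)}. \tag{19}$$

**Step 6. Kernels up to the boundary.** Equation (19) concerns the interior and we need derivatives at the boundary point $0$, so we need regular kernels. Choose $\alpha_0\in(0,1)$ with $2L>\frac n2+k+\alpha_0$. By Lemma 9 (with $a=0$) and Sobolev, $(P_1+1)^{-L}:L^2\to H^{2L}(\mathbb R^n_+)\to C^{k,\alpha_0}(\overline{\mathbb R^n_+})$ is bounded. So for $|\beta|\le k$ and $y\in\overline{\mathbb R^n_+}$ there is a real $\omega_y^\beta\in L^2$ with $\partial^\beta((P_1+1)^{-L}f)(y)=\langle f,\omega_y^\beta\rangle$, and $\|\omega_y^\beta-\omega_{y'}^\beta\|\le C|y-y'|^{\alpha_0}$ for $|y-y'|\le1$. For $|\beta|<k$ and $u=(P_1+1)^{-L}f$,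
$$\Big|\Big\langle f,\tfrac1h(\omega^\beta_{y+he_i}-\omega^\beta_y)-\omega_y^{\beta+e_i}\Big\rangle\Big|=\Big|\tfrac1h\int_0^h\big(\partial_i\partial^\beta u(y+he_i')|_{h\to t}-\partial_i\partial^\beta u(y)\big)dt\Big|\le C|h|^{\alpha_0}\|f\|,$$
where $\partial_i\partial^\beta u(y+he_i')|_{h\to t}$ denotes $\partial_i\partial^\beta u(y+te_i)$. Hence $y\mapsto\omega_y:=\omega_y^0\in L^2$ is of class $C^k$ up to the boundary, with $\partial_y^\beta\omega_y=\omega_y^\beta$.

Put $\psi(E)=(1+E)^{2L}\varphi(\sqrt E)$, bounded on $[0,\infty)$. As $(P_1+1)^{-L}$ is self-adjoint and $\omega_y$ real, $(P_1+1)^{-L}f=\int f(y)\omega_y\,dy$ for $f$ bounded with compact support. Therefore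
$$\varphi(\sqrt{P_1})f(x)=\big((P_1+1)^{-L}\psi(P_1)(P_1+1)^{-L}f\big)(x)=\langle\psi(P_1)(P_1+1)^{-L}f,\omega_x\rangle=\int\langle\psi(P_1)\omega_y,\omega_x\rangle f(y)\,dy .$$
So $\varphi(\sqrt{P_1})$ has the kernel $k_P(x,y)=\langle\psi(P_1)\omega_y,\omega_x\rangle$, whose derivatives $\partial_x^\alpha\partial_y^\beta k_P=\langle\psi(P_1)\omega_y^\beta,\omega_x^\alpha\rangle$, $|\alpha|,|\beta|\le k$, are continuous up to the boundary. Since $\sum c_\alpha\omega_0^\alpha=v_1$,
$$(\ell\otimes\ell)k_P=\langle\psi(P_1)v_1,v_1\rangle=\int\psi\,dm_1=\int\varphi\,d\nu,\qquad\int(1+\mu^2)^{-2L}d\nu=\|v_1\|^2<\infty .$$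

On $N$, elliptic regularity gives $(\Delta_N+1)^{-L}:L^2(N)\to H^{2L}(N)\to C^{k,\alpha_0}(N)$, so the same argument applies, and the kernel $k_N$ of $\varphi(\sqrt{\Delta_N})$ with respect to $dV_g$ has the same regularity. The bounded functional $f\mapsto B((\Delta_N+1)^{-L}f)(x_0)$ is represented by $\sum_j(1+\mu_j^2)^{-L}Be_j(x_0)e_j$, as one sees on $f=e_j$. So $\int(1+\mu^2)^{-2L}d\nu_N=\sum_j(1+\mu_j^2)^{-2L}|Be_j(x_0)|^2<\infty$ and $B_xB_yk_N(x_0,x_0)=\sum_j\varphi(\mu_j)|Be_j(x_0)|^2=\int\varphi\,d\nu_N$.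

By (19) and $dV_g=J^{-2}dx$, $k_N(x,y)=J(x)J(y)k_P(x,y)$ on $\Omega\times\Omega$. By continuity the derivatives agree at $(0,0)$. Since $\ell u=B(Ju)(0)$, $B_xB_yk_N(x_0,x_0)=(\ell\otimes\ell)k_P$. This proves Lemma 12. $\square$

## 9. The Fourier Tauberian argument and the end of Theorems 1 and 2

**Step 1. A positive test function.** Let $0\not\equiv G\in C_c^\infty(-\frac{t_0}2,\frac{t_0}2)$ be even and $\ge0$, and let $\rho$ be a positive multiple of the square of its inverse Fourier transform, with $\int\rho=1$. Then $\rho\in\mathcal S$ is even, $\rho\ge0$, and $\hat\rho$ is a multiple of $G*G\in C_c^\infty(-t_0,t_0)$. With $\delta=\pi/(2t_0)$ we have $\rho\ge c>0$ on $[-\delta,\delta]$: the inverse transform of $G$ at $y$ is $\frac1{2\pi}\int G(t)\cos(ty)dt$, and $|ty|\le\pi/4$ there.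

We shall use repeatedly that if $\tilde\nu([i,i+1])\le C(1+i)^{p-1}$ for integers $i\ge0$, then
$$\int(1+|\lambda-\mu|)^{-(p+1)}d\tilde\nu(\mu)\le C'\sum_{i\ge0}(1+|\lambda-i|)^{-(p+1)}(1+i)^{p-1}\le C''(1+\lambda)^{p-1}, \tag{20}$$
because $1+i\le(1+\lambda)(1+|\lambda-i|)$ leaves $(1+\lambda)^{p-1}\sum_i(1+|\lambda-i|)^{-2}$.

**Step 2. A bound for clusters of eigenvalues.** For $\lambda\ge0$, $\varphi_\lambda(\mu)=\rho(\lambda-\mu)+\rho(\lambda+\mu)$ is even with $\hat\varphi_\lambda(t)=2\cos(\lambda t)\hat\rho(t)$, so Lemma 12 applies. For $\mu\ge0$, $\varphi_\lambda(\mu)\le C(1+|\lambda-\mu|)^{-(p+1)}$. By (18) and (20) for $\nu$,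
$$c\,\nu_N([\lambda-\delta,\lambda+\delta])\le\int\varphi_\lambda\,d\nu_N=\int\varphi_\lambda\,d\nu\le C(1+\lambda)^{p-1}.$$
Covering $[\lambda,\lambda+1]$ by finitely many intervals of length $2\delta$ with centers in $[\lambda,\lambda+1]$, we get $\nu_N([\lambda,\lambda+1])\le C(1+\lambda)^{p-1}$ for $\lambda\ge0$. For $\nu$ the same bound is (18).

**Step 3. Comparison of the counting functions.** Let $h_\lambda(\mu)=\int_{-\lambda}^\lambda\rho(r-\mu)dr$. It is even and Schwartz, with $\hat h_\lambda(t)=\frac{2\sin\lambda t}t\hat\rho(t)\in C_c^\infty(-t_0,t_0)$, so $\int h_\lambda d\nu_N=\int h_\lambda d\nu$. For $\mu\ge0$ and every $K$, $|h_\lambda(\mu)-1_{[0,\lambda]}(\mu)|\le C_K(1+|\lambda-\mu|)^{-K}$: if $\mu\le\lambda$, then $1-h_\lambda(\mu)$ is the integral of $\rho(r-\mu)$ over $r>\lambda$ and $r<-\lambda$, where $|r-\mu|\ge\lambda-\mu$; if $\mu>\lambda$, then $|r-\mu|\ge\mu-\lambda$ on the whole domain. With $K=p+1$, Step 2 and (20) give, for $\tilde\nu\in\{\nu,\nu_N\}$,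
$$\Big|\tilde\nu([0,\lambda])-\int h_\lambda\,d\tilde\nu\Big|\le C(1+\lambda)^{p-1}.$$
Hence $\nu_N([0,\lambda])=\sigma_1(\lambda)+O(\lambda^{p-1})=c_B\lambda^p+O(\lambda^{p-1})$ by (18), uniformly in $x_0$. This is the first part of Theorem 2, and with it Theorem 1.

**Step 4. The smoothed expansion.** Now let $\rho$ be as in the second part of Theorem 2. Apply Lemma 12 to $\rho(\lambda-\mu)+\rho(\lambda+\mu)$. Both measures have polynomial growth, so the terms with $\rho(\lambda+\mu)$ contribute $O(\lambda^{-\infty})$, and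
$$\int\rho(\lambda-\mu)\,d\nu_N=\int\rho(\lambda-\mu)\,d\nu+O(\lambda^{-\infty}).$$
In the last integral the part $|\mu-\lambda|\ge\lambda/2$ is also $O(\lambda^{-\infty})$. On the rest (for $\lambda\ge2$), $d\nu=F(\mu)d\mu$ with $F(\mu)=\mu^{p-1}\mathsf b(1/\mu)$ by (17), and $F^{(j)}(\mu)=O(\mu^{p-1-j})$ for all $j$, since $\mathsf b$ is smooth on $[0,1]$. Put $\mu=\lambda-y$ and expand $F(\lambda-y)$ to order $K$: the remainder contributes $O(\lambda^{p-1-K})$. As $\hat\rho=1$ near $0$, $\int\rho=1$ and $\int y^j\rho\,dy=0$ for $j\ge1$; restricting these integrals to $|y|\le\lambda/2$ changes them by $O(\lambda^{-\infty})$. Since $K$ is arbitrary, the integral is $F(\lambda)+O(\lambda^{-\infty})$. Together with $\mathsf b(0)=pc_B$ this completes Theorem 2. $\blacksquare$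

## 10. Even $k$: the second fundamental form

**Proof of Theorem 3.** The aim is to rewrite $\partial_n^ke_j$ on $\partial N$, for even $k$, as an operator of order $k-1$ applied to $e_j$, extending the identity $\partial_n^2e_j=H\partial_ne_j$ of Section 3.

**Step 1. A recursion on the boundary.** As in Section 3, $\Delta_N=-(\partial_n^2+h\partial_n+\Delta_\tau)$, where $\Delta_\tau=\Delta_\tau(x_n)\le0$ is the Laplacian of $g_{ab}(\cdot,x_n)$. At $x_n=0$, $h=-H$, and differentiating the inverse matrix gives $\partial_ng^{ab}=2II^{ab}$. Let $u=e_j$, $\mu=\mu_j$, $w=\partial_nu|_{\partial N}$, $G^{(0)}=-\mu^2-\Delta_\tau$, $G^{(i)}=-(\partial_n^i\Delta_\tau)$ for $i\ge1$, and $h^{(i)}=\partial_n^ih$. The equation is $\partial_n^2u=G^{(0)}u-h\partial_nu$. Apply $\partial_n^{r-2}$, $r\ge2$; on $\partial N$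
$$\partial_n^ru=\sum_{i=0}^{r-2}\binom{r-2}i\big[G^{(i)}\partial_n^{r-2-i}u-h^{(i)}\partial_n^{r-1-i}u\big]. \tag{21}$$

**Step 2. Weighted orders.** Give $\mu$ weight one. A family $\sum_i\mu^{2i}T_i$ of tangential operators has weighted order $\le d$ if $T_i$ has order $\le d-2i$, and its weighted leading symbol in degree $d$ is $\sum_i\mu^{2i}$ times the symbol of $T_i$ of order $d-2i$, with $\partial_a$ replaced by $i\xi_a$ ($a<n$). These symbols multiply under composition. Since $u|_{\partial N}=0$, induction on (21) gives $\partial_n^ru|_{\partial N}=\sum_i\mu^{2i}T_{r,i}w$ with real tangential differential operators $T_{r,i}$ independent of $j$, of weighted order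
$$\le r-1\ \text{ for }r\text{ odd},\qquad\le r-2\ \text{ for }r\ge2\text{ even}.$$
This is clear for $r=1$ (the operator $1$) and $r=2$ (the operator $H$). In general $G^{(i)}$ has weighted order $2$. For $r\ge3$ odd, $G^{(0)}\partial_n^{r-2}u$ has order at most $r-1$, the terms $G^{(i)}\partial_n^{r-2-i}u$ with $i\ge1$ have order at most $2+(r-3-i)=r-1-i$, and the $h$-terms at most $r-2-i$. For $r\ge4$ even, $G^{(0)}\partial_n^{r-2}u$ has order at most $2+(r-4)=r-2$, $G^{(1)}\partial_n^{r-3}u$ at most $2+(r-4)=r-2$, the terms with $i\ge2$ at most $r-1-i\le r-3$; $h\,\partial_n^{r-1}u$ has order at most $r-2$ and the other $h$-terms at most $r-3$.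

**Step 3. Leading symbols.** Let $t_r(\xi',\mu)$ be the weighted leading symbols in these degrees, and $\gamma=|\xi'|^2-\mu^2$, the symbol of $G^{(0)}$. The leading symbol of $G^{(1)}=-\partial_n\Delta_\tau$ is $\partial_ng^{ab}\xi_a\xi_b=2II(\xi',\xi')$. Keeping the terms of top order from Step 2, $t_1=1$, $t_{2m+1}=\gamma t_{2m-1}$, so $t_{2m+1}=\gamma^m$, and
$$t_2=H,\qquad t_{2m}=\gamma t_{2m-2}+(2m-2)\,2II(\xi',\xi')\,t_{2m-3}+H\,t_{2m-1}\quad(m\ge2).$$
We claim $t_{2m}=m\gamma^{m-2}\big(2(m-1)II(\xi',\xi')+H\gamma\big)$, read as $H$ for $m=1$. If it holds for $m-1$, then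
$$t_{2m}=\gamma^{m-2}\big[(m-1)\big(2(m-2)II+H\gamma\big)+4(m-1)II+H\gamma\big]=\gamma^{m-2}\big[2m(m-1)II+mH\gamma\big].$$

**Step 4. Trading $\mu^2$ for $\Delta_N$.** Let $k=2m$. Extend the coefficients of $T_{k,i}$ independently of $x_n$ and put $\tilde B=\sum_iT_{k,i}\,\partial_n\,\Delta_N^i$. As $T_{k,i}$ has order $\le k-2-2i$, $\tilde B$ has order $\le k-1$. Since $\Delta_N^ie_j=\mu_j^{2i}e_j$, $\tilde Be_j=\sum_i\mu_j^{2i}T_{k,i}\partial_ne_j=\partial_n^ke_j$ on $\partial N$, for all $j$. The symbol of $\Delta_N$ at the center of the chart is $|\xi|^2$, so the symbol of $\tilde B$ of order $k-1$ there is $t_{2m}(\xi',|\xi|)\,i\xi_n$ with $\gamma=|\xi'|^2-|\xi|^2=-\xi_n^2$. It is odd in $\xi_n$, with squared modulus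
$$m^2\xi_n^{4m-6}\big(2(m-1)II(\xi',\xi')-H\xi_n^2\big)^2 .$$
Theorem 2 with $\tilde B$ and $k-1\ge1$ in place of $B$ and $k$ gives the asserted formula, with exponents $n+2(k-1)$ and $n+2(k-1)-1$, and $D_k=c_{\tilde B}$. For $m=1$ the squared modulus is $H^2\xi_n^2$, so $D_2=H^2C_{n,1}$. Finally $D_k(x)=0$ iff the polynomial $2(m-1)II(\xi',\xi')-H\xi_n^2$ vanishes identically: for $m=1$ this means $H(x)=0$, and for $m\ge2$ it means $II_x=0$ (which implies $H(x)=0$). $\blacksquare$

## 11. The hemisphere and the size of the remainder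

**Proof of Proposition 4.** Let $e$ be a Dirichlet eigenfunction with eigenvalue $\mu^2$ on the closed hemisphere $S^n_+$, and $\tilde e$ its odd extension under the reflection $R$ in the equator. As $e=0$ on the equator, $\tilde e\in H^1(S^n)$. For $\varphi\in C^\infty(S^n)$ let $\varphi_o=\frac12(\varphi-\varphi\circ R)$, which vanishes on the equator. Then
$$\int_{S^n}\nabla\tilde e\cdot\nabla\varphi=2\int_{S^n_+}\nabla e\cdot\nabla\varphi_o=2\mu^2\int_{S_+^n}e\,\varphi_o=\mu^2\int_{S^n}\tilde e\,\varphi ,$$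
so $\tilde e$ is an eigenfunction on $S^n$, and $\mu^2$ is among $l(l+n-1)$, $l\in\mathbb N$. With $\omega_l=\sqrt{l(l+n-1)}$, the function $\sigma_N(\lambda)=\sum_{\mu_j\le\lambda}|\partial_\nu^ke_j(x)|^2$ is constant on each $[\omega_l,\omega_{l+1})$, and $\omega_{l+1}-\omega_l\to1$. Suppose $\sigma_N(\lambda)=C_{n,k}\lambda^p+o(\lambda^{p-1})$, $p=n+2k$. Comparing $\lambda=\omega_l$ with $\lambda\uparrow\omega_{l+1}$, where $\sigma_N$ takes the same value,
$$0=C_{n,k}(\omega_{l+1}^p-\omega_l^p)+o(l^{p-1})=p\,C_{n,k}\,l^{p-1}+o(l^{p-1}).$$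
This contradicts $C_{n,k}>0$ for odd $k$. For $n=1$ the hemisphere of $S^1$ is an interval of length $\pi$, and the jumps are those computed in Section 3. $\blacksquare$
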